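\title{A surjective monotone operator on a nonreflexive Banach space}

\begin{abstract}
We construct a nonreflexive real Banach space $E$ and a bounded linear bijection $T:E\to E^*$ with $(Tx)(x)>0$ for all $x\ne0$. Hence a monotone operator with full domain and full range does not force reflexivity. The space is the real interpolation space $(v,c_0)_{1/2,2}$, where $v$ is the space of null sequences of bounded variation; the operator comes from summation by parts; and $E$ has codimension one in $E^{**}$. We also show that the quotients $E^{**}/E$ that occur for everywhere defined linear monotone surjections are, up to isomorphism, exactly the Hilbert spaces, and that reflexivity does follow when the operator is cyclically monotone.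
\end{abstract}

\section{The question and the results}

Let $E$ be a real Banach space with dual $E^*$. A multivalued operator $\Phi:E\to2^{E^*}$ has \emph{domain} $D(\Phi)=\{x\in E:\Phi(x)\ne\emptyset\}$ and \emph{range} $\Phi(E)=\bigcup_{x\in E}\Phi(x)$. It is \emph{monotone} if
\[
(x^*-y^*)(x-y)\ge0\qquad\text{whenever }x^*\in\Phi(x),\ y^*\in\Phi(y).
\]
For a function $\mathbb R\to\mathbb R$ this means nondecreasing; for a linear map $T:E\to E^*$ it means $(Tx)(x)\ge0$ for all $x$. The condition $\Phi(E)=E^*$ says that the inclusion $x^*\in\Phi(x)$ can be solved for every $x^*$. The following question is posed in \cite{CJ}.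

\begin{quote}
\emph{Let $\Phi:E\to2^{E^*}$ be monotone, let $D(\Phi)$ have nonempty norm-interior, and let $\Phi(E)=E^*$. Must $E$ be reflexive?}
\end{quote}

Recall that the canonical embedding $\iota:E\to E^{**}$, $(\iota x)(f)=f(x)$, is an isometry with closed range, that $E$ is \emph{reflexive} if $\iota$ is onto, and that this holds if and only if the closed unit ball of $E$ is weakly compact. We write $E^{**}/E$ for the Banach space $E^{**}/\iota(E)$. An isomorphism is a linear homeomorphism.

The main source of monotone operators is differentiation of convex functions. Let $f:E\to\mathbb R\cup\{+\infty\}$ be \emph{proper}, that is, $\operatorname{dom}f=\{f<\infty\}\neq\emptyset$. Its subdifferential at $x\in\operatorname{dom}f$ is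
\[
\partial f(x)=\{x^*\in E^*: f(y)\ge f(x)+x^*(y-x)\text{ for all }y\in E\},
\]
and $\partial f(x)=\emptyset$ for other $x$. If $x_l^*\in\partial f(x_l)$ for $l=0,\dots,m$ and $x_{m+1}=x_0$, then adding the inequalities $x_l^*(x_{l+1}-x_l)\le f(x_{l+1})-f(x_l)$ gives
\begin{equation}\label{eq:cyc}
\sum_{l=0}^m x_l^*(x_{l+1}-x_l)\le0 .
\end{equation}
An operator $\Phi$ is \emph{cyclically monotone} if \eqref{eq:cyc} holds for all $m\ge1$ and all choices $x_l^*\in\Phi(x_l)$. The case $m=1$ is monotonicity. We write $\Phi\subset\partial f$ if $\Phi(x)\subset\partial f(x)$ for all $x$; such a $\Phi$ is cyclically monotone.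

One operator suggests that the answer should be yes. The duality map
\[
\Phi_0(x)=\{x^*\in E^*: x^*(x)=\|x\|^2=\|x^*\|^2\}
\]
has domain $E$ by the Hahn--Banach theorem, and $\Phi_0\subset\partial(\frac12\|\cdot\|^2)$ because $x^*(y-x)\le\|x\|\|y\|-\|x\|^2\le\frac12\|y\|^2-\frac12\|x\|^2$. Its range is the set of functionals that attain their norm on the unit ball. James's theorem states that $E$ is reflexive if and only if every functional does so. Thus every reflexive space carries an operator as in the question, and for $\Phi=\Phi_0$ the answer is yes. The hypothesis on the domain excludes a trivial obstruction: on any $E$, the operator with $\Phi(0)=E^*$ and $\Phi(x)=\emptyset$ for $x\ne0$ is cyclically monotone and onto.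

Nevertheless the answer is no, already for linear operators.

\begin{theorem}\label{thm:main}
There are a nonreflexive real Banach space $E$ and a bounded linear bijection $T:E\to E^*$ with $(Tx)(x)>0$ for all $x\ne0$. Thus $\Phi(x)=\{Tx\}$ is monotone, $D(\Phi)=E$, $\Phi(E)=E^*$, and $E$ is not reflexive. Moreover $\dim E^{**}/E=1$.
\end{theorem}

For linear operators the possible failure of reflexivity can be described exactly.

\begin{theorem}\label{thm:linear}
Let $T:E\to E^*$ be linear, everywhere defined, monotone and onto. Then $T$ is an isomorphism of Banach spaces (so $E\cong E^*$), and $E^{**}/E$ is isomorphic to a Hilbert space. Conversely, every real Hilbert space, of any dimension, is isomorphic to $E^{**}/E$ for some such pair $(E,T)$.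
\end{theorem}

The behavior of the duality map persists for all cyclically monotone operators.

\begin{theorem}\label{thm:cyclic}
Let $\Phi:E\to2^{E^*}$ be cyclically monotone (for example $\Phi\subset\partial f$ with $f$ convex, lower semicontinuous and proper), let $D(\Phi)$ have nonempty norm-interior, and let $\Phi(E)=E^*$. Then $E$ is reflexive.
\end{theorem}

We first prove Theorem~\ref{thm:cyclic} and the first half of Theorem~\ref{thm:linear}, because they tell us what a counterexample has to look like. Sections~\ref{sec:form}--\ref{sec:bidual} construct it. No knowledge of interpolation theory is assumed, and Theorems~\ref{thm:main} and~\ref{thm:linear} are proved from textbook facts; only Theorem~\ref{thm:cyclic} rests on a result from the literature.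

\section{Cyclically monotone operators}

Applied to $\Phi_0$, Theorem~\ref{thm:cyclic} gives the hard direction of James's theorem, so a weak compactness theorem of that kind has to enter the proof. We use the following one.

\begin{theorem}[Saint Raymond \cite{SR}; see also Moors \cite{Mo}]\label{thm:SR}
Let $f:E\to\mathbb R\cup\{+\infty\}$ be proper and weakly lower semicontinuous. If $x^*-f$ attains its maximum for every $x^*\in E^*$, then all sublevel sets $\{f\le a\}$ are weakly compact.
\end{theorem}

To apply it we need a function $f$. This is where cyclic monotonicity is used, through a theorem of Rockafellar whose short proof we include.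

\begin{lemma}[Rockafellar]\label{lem:rock}
If $\Phi$ is cyclically monotone and $D(\Phi)\neq\emptyset$, there is a proper, convex, weakly lower semicontinuous $f:E\to\mathbb R\cup\{+\infty\}$ with $\Phi\subset\partial f$.
\end{lemma}

\begin{proof}
Fix $x_0^*\in\Phi(x_0)$ and let
\[
f(y)=\sup\Big\{\sum_{l=0}^{m-1}x_l^*(x_{l+1}-x_l)+x_m^*(y-x_m)\Big\},
\]
the supremum taken over all $m\ge0$ and all $x_l^*\in\Phi(x_l)$, $1\le l\le m$. As a supremum of weakly continuous affine functions, $f$ is convex, weakly lower semicontinuous and never $-\infty$. By \eqref{eq:cyc}, $f(x_0)\le0$, so $f$ is proper. Let $x^*\in\Phi(x)$. Appending the pair $(x,x^*)$ to a chain shows that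
\[
f(y)\ge\sum_{l=0}^{m-1}x_l^*(x_{l+1}-x_l)+x_m^*(x-x_m)+x^*(y-x),
\]
and the supremum over chains gives $f(y)\ge f(x)+x^*(y-x)$ for all $y$. With $y=x_0$ this shows $f(x)<\infty$, so $x^*\in\partial f(x)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cyclic}]
Take $f$ from Lemma~\ref{lem:rock}. Let $x^*\in E^*$. Since $\Phi$ is onto, $x^*\in\Phi(x)\subset\partial f(x)$ for some $x$, which says that $x^*-f$ attains its maximum at $x$. By Theorem~\ref{thm:SR} the sets $F_n=\{f\le n\}$, $n\in\mathbb N$, are weakly compact; in particular they are norm-closed. They cover $\operatorname{dom}f\supset D(\Phi)$, which contains an open ball $U$. By the Baire category theorem in $U$, some $F_n$ has an interior point, and so contains a closed ball of positive radius. This ball is weakly closed in a weakly compact set, hence weakly compact, and $E$ is reflexive.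
\end{proof}

\section{Linear monotone surjections}\label{sec:linear}

For a bounded operator $A:X\to Y$ the adjoint is $A^*:Y^*\to X^*$, $A^*g=g\circ A$; if $A$ is an isomorphism, so is $A^*$. For $T:E\to E^*$ we have $T^*:E^{**}\to E^*$ and $(T^*\iota x)(y)=(Ty)(x)$, so $T^*\iota$ is the transpose of $T$. Once $T$ is known to be an isomorphism, $L=(T^*)^{-1}T$ is an isomorphism of $E$ \emph{onto} $E^{**}$, and we may compare it with $\iota$. If $T$ is symmetric ($T^*\iota=T$) then $L=\iota$; if $T$ is skew ($T^*\iota=-T$) then $L=-\iota$; either way $E$ is reflexive. In general $L+\iota$ is governed by the symmetric part of $T$, which monotonicity makes factor through a Hilbert space.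

\begin{proof}[Proof of Theorem~\ref{thm:linear}, first half]
\emph{$T$ is bounded.} By the closed graph theorem it suffices to show that $x_n\to0$ and $Tx_n\to f$ imply $f=0$. Letting $n\to\infty$ in $(Tx_n-Ty)(x_n-y)\ge0$ gives $-f(y)+(Ty)(y)\ge0$ for all $y$. Replace $y$ by $sy$ with $s>0$, divide by $s$ and let $s\downarrow0$: then $f(y)\le0$ for all $y$, so $f=0$.

\emph{$T$ is an isomorphism.} The form $S(x,y)=\frac12[(Tx)(y)+(Ty)(x)]$ is bounded, symmetric and positive semidefinite, so $S(x,y)^2\le S(x,x)S(y,y)$. Also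
\[
Tx+T^*\iota x=2S(x,\cdot).
\]
The map $T^*$ is injective: if $T^*\xi=0$, then $\xi$ vanishes on $T(E)=E^*$. If $Tx=0$, then $S(x,x)=0$, so $S(x,\cdot)=0$, so $T^*\iota x=0$ and $x=0$. Thus $T$ is a bounded bijection, hence an isomorphism, and so are $T^*$ and $L$.

\emph{The quotient.} By the Cauchy--Schwarz inequality above, $N=\{x:S(x,x)=0\}$ is a subspace and $S$ induces an inner product on $E/N$. Let $H$ be the completion and $\Lambda:E\to H$ the canonical map. Then $\langle\Lambda x,\Lambda y\rangle=S(x,y)$ and $\|\Lambda x\|^2\le\|T\|\|x\|^2$. Identifying $H^*$ with $H$, we have $S(x,\cdot)=\Lambda^*\Lambda x$, and so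
\[
L+\iota=(T^*)^{-1}(T+T^*\iota)=2(T^*)^{-1}\Lambda^*\Lambda .
\]
Let $q:E^{**}\to E^{**}/E$ be the quotient map. Since $q\iota=0$, we get $qL=G\Lambda$ with $G=2q(T^*)^{-1}\Lambda^*:H\to E^{**}/E$ bounded. As $qL$ is onto, $G$ is onto. Its restriction to the Hilbert space $(\ker G)^\perp$ is a bounded bijection onto $E^{**}/E$, hence an isomorphism.
\end{proof}

Surjectivity cannot be dropped ($T=0$ is monotone on every space), and without monotonicity injectivity fails, as the left shift on $\ell_2$ shows. If $T$ is \emph{coercive}, $(Tx)(x)\ge c\|x\|^2$ with $c>0$, then $S(x,x)^{1/2}$ is an equivalent Hilbert norm on $E$. A linear counterexample must therefore be neither symmetric, nor skew, nor coercive, and it lives on a space isomorphic to its dual.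

\section{Summation by parts}\label{sec:form}

Integration by parts produces forms of this kind: $-\int x'y$ is skew up to a boundary term. We take the discrete version. On $\mathbb R^2$ it is
\[
B(x,y)=(x_1-x_2)y_1+x_2y_2,\qquad B(x,x)=\tfrac12\big(x_1^2+(x_1-x_2)^2+x_2^2\big).
\]
The form is positive definite and not symmetric. The map $x\mapsto B(x,\cdot)$ is not cyclically monotone: along $x(\theta)=(\cos\theta,\sin\theta)$ we have $B(x,x')=\sin^2\theta$, so the sums in \eqref{eq:cyc} over inscribed regular polygons tend to $\pi>0$. A second feature is the decisive one. The norm of $B(x,\cdot)$ against $\max(|y_1|,|y_2|)$ is the variation $|x_1-x_2|+|x_2|$. Rewriting $B(x,y)=(x_1-x_2)(y_1-y_2)+x_1y_2$, we see that its norm against the variation $|y_1-y_2|+|y_2|$ is $\max(|x_1-x_2|,|x_1|)$, which is the supremum norm of $x$ up to a factor $2$. So $B$ pairs each of the two norms with the other. This holds with the same constants for sequences.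

Let $c_0$ be the space of real null sequences with the norm $\|\cdot\|_\infty$; its dual is $\ell_1$. Put $(\Delta x)_i=x_i-x_{i+1}$ and
\[
v=\{x\in c_0:\|x\|_v:=\|\Delta x\|_1<\infty\}.
\]
The map $\Delta$ is an isometry of $v$ onto $\ell_1$ with inverse $d\mapsto(\sum_{n\ge i}d_n)_i$; in particular $\|x\|_\infty\le\|x\|_v$, and $v^*\cong\ell_\infty$ through $y\mapsto\sum_i c_i(\Delta y)_i$, $c\in\ell_\infty$. Let $e_i$ be the unit vectors. Define
\[
B(x,y)=\sum_{i\ge1}(x_i-x_{i+1})y_i\qquad(x,y\in v).
\]

\begin{lemma}\label{lem:B}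
Let $x,y\in v$.
\begin{enumerate}
\item[(i)] $B(x,y)=x_1y_1-\sum_{i\ge1}x_{i+1}(\Delta y)_i=\sum_{i\ge1}(x_1-x_{i+1})(\Delta y)_i$.
\item[(ii)] $B(x,x)=\frac12\big(x_1^2+\sum_{i\ge1}(x_i-x_{i+1})^2\big)$.
\item[(iii)] $|B(x,y)|\le\|x\|_v\|y\|_\infty$, and if $\psi\in\ell_1=c_0^*$, then $u=\Delta^{-1}\psi$ satisfies $\|u\|_v=\|\psi\|_1$ and $B(u,\cdot)=\psi$ on $v$.
\item[(iv)] $\frac12\|x\|_\infty\le\|B(x,\cdot)\|_{v^*}\le2\|x\|_\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $(x_i-x_{i+1})y_i=(x_iy_i-x_{i+1}y_{i+1})-x_{i+1}(y_i-y_{i+1})$. The first term telescopes to $x_1y_1$; for the second formula insert $y_1=\sum_i(\Delta y)_i$.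
(ii) Sum the identity $(x_i-x_{i+1})x_i=\frac12[(x_i-x_{i+1})^2+x_i^2-x_{i+1}^2]$.
(iii) Both claims follow from $B(x,y)=\sum_i(\Delta x)_iy_i$.
(iv) By (i), $\|B(x,\cdot)\|_{v^*}=\sup_i|x_1-x_{i+1}|=:\mu\le2\|x\|_\infty$. Letting $i\to\infty$ gives $|x_1|\le\mu$, and then $|x_{i+1}|\le|x_1|+\mu\le2\mu$.
\end{proof}

Neither $v$ nor $c_0$ is the space we want. On $v$ the map $x\mapsto B(x,\cdot)$ is not onto $v^*\cong\ell_\infty$, since by (i) it produces only convergent sequences. On $c_0$ the form is unbounded: $z^{(n)}=e_1+e_3+\dots+e_{2n-1}$ has $\|z^{(n)}\|_\infty=1$ and $B(z^{(n)},z^{(n)})=n$. The norm of $v$ is too large and that of $c_0$ too small, so we look in between. There nonreflexivity comes for free.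

\begin{lemma}\label{lem:nonrefl}
Let $E$ be a Banach space with $v\subset E\subset c_0$ and both inclusions continuous. Then $E$ is not reflexive.
\end{lemma}

\begin{proof}
The vectors $\mathbf 1_n=e_1+\dots+e_n$ have $\|\mathbf 1_n\|_v=1$, so they are bounded in $E$. If $E$ were reflexive they would have a weak cluster point $x\in E$. The coordinate functionals are continuous on $E$ and $(\mathbf 1_n)_i=1$ for $n\ge i$, so $x=(1,1,\dots)\notin c_0$, a contradiction.
\end{proof}

Which intermediate norm should we take? Multiplying the upper bounds in (iii) and (iv) gives $|B(x,y)|\le\sqrt2\,g(x)g(y)$ with $g(x)=(\|x\|_v\|x\|_\infty)^{1/2}$, so the geometric mean is the right size. But $g$ is far from a norm: for $y=n^{-1/2}(e_3+e_5+\dots+e_{2n+1})$ we have $g(e_1)=1$ and $g(y)=\sqrt2$, while $g(e_1+y)=(1+2\sqrt n)^{1/2}$. The two summands live at different \emph{scales} $\|\cdot\|_v/\|\cdot\|_\infty$, namely $1$ and $2n$, and $g(e_1+y)$ multiplies the height of one by the variation of the other. The remedy is to cut a vector into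 pieces $u_k$, measure $u_k$ at scale $2^k$, and add the results in $\ell_2$, which is its own dual. Pieces at different scales interact weakly, because for them one of the bounds (iii), (iv) is much better than the geometric mean. The real interpolation method carries out this program.

\section{The space $E=(v,c_0)_{1/2,2}$}

For $t>0$, $x\in c_0$ and $u\in v$ let
\begin{align*}
K(t,x)&=\inf\{\|a\|_v+t\|b\|_\infty: x=a+b,\ a\in v,\ b\in c_0\},\\
J(t,u)&=\max(\|u\|_v,\,t\|u\|_\infty).
\end{align*}
The number $K(t,x)$ measures how well $x$ can be approximated uniformly by sequences of small variation, with exchange rate $t$. It is a seminorm in $x$. The choice $a=0$, the inequality $\|a\|_v\ge\|a\|_\infty$, and comparison of the expressions under the infimum give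
\begin{equation}\label{eq:K}
\min(1,t)\|x\|_\infty\le K(t,x)\le t\|x\|_\infty,\qquad K(2t,x)\le2K(t,x).
\end{equation}
For $u\in v$ the choices $b=0$ and $a=0$ give $K(t,u)\le\min(\|u\|_v,t\|u\|_\infty)$. Define
\[
E=\Big\{x\in c_0:\ \|x\|_E^2:=\sum_{k\in\mathbb Z}2^{-k}K(2^k,x)^2<\infty\Big\}.
\]
The weight $2^{-k}$ is the one that reproduces the geometric mean. If $0\ne u\in v$ and $2^m\le\|u\|_v/\|u\|_\infty<2^{m+1}$, then
\begin{equation}\label{eq:gm}
\|u\|_E^2\le\sum_{k\le m}2^k\|u\|_\infty^2+\sum_{k>m}2^{-k}\|u\|_v^2=2^{m+1}\|u\|_\infty^2+2^{-m}\|u\|_v^2\le4g(u)^2 .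
\end{equation}

\begin{lemma}\label{lem:E}
$E$ is a Banach space, $v\subset E\subset c_0$, and $\|x\|_\infty\le\|x\|_E$ for $x\in E$, $\|u\|_E\le2\|u\|_v$ for $u\in v$.
\end{lemma}

\begin{proof}
The triangle inequality follows from those for $K(2^k,\cdot)$ and for $\ell_2$. By \eqref{eq:K}, $\|x\|_E\ge K(1,x)\ge\|x\|_\infty$, and \eqref{eq:gm} gives the other bound. Let $(x^n)$ be Cauchy in $E$. It converges in $c_0$ to some $x$. Each $K(2^k,\cdot)$ is continuous on $c_0$ by \eqref{eq:K}, so Fatou's lemma gives $\|x^n-x\|_E\le\liminf_m\|x^n-x^m\|_E$, which is finite and tends to $0$ as $n\to\infty$.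
\end{proof}

The next two lemmas describe $E$ by pieces. For a family $(u_k)_{k\in\mathbb Z}$ in $v$ put
\[
\gamma_k=2^{-k/2}J(2^k,u_k),
\]
which equals $g(u_k)$ when $u_k$ has scale exactly $2^k$. A series $\sum_{k\in\mathbb Z}$ is the limit of $\sum_{k=-M}^{N-1}$ as $M,N\to\infty$. Let $C=\sum_{m\in\mathbb Z}2^{-|m|/2}$. For $\gamma\in\ell_2(\mathbb Z)$ we use Young's inequality in the form
\begin{equation}\label{eq:young}
\Big\|\Big(\sum_k2^{-|j-k|/2}\gamma_k\Big)_j\Big\|_2\le C\|\gamma\|_2 ,
\end{equation}
which holds because the sequence on the left is $\sum_m2^{-|m|/2}(\gamma_{j-m})_j$ and translations are isometries of $\ell_2(\mathbb Z)$.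

\begin{lemma}[Synthesis]\label{lem:syn}
If $u_k\in v$ and $\gamma\in\ell_2(\mathbb Z)$, then $\sum_ku_k$ converges in $E$ and $\|\sum_ku_k\|_E\le C\|\gamma\|_2$.
\end{lemma}

\begin{proof}
We have $K(2^j,u_k)\le\min(\|u_k\|_v,2^j\|u_k\|_\infty)\le\min(1,2^{j-k})J(2^k,u_k)$. Since $2^{(k-j)/2}\min(1,2^{j-k})=2^{-|j-k|/2}$, this reads $2^{-j/2}K(2^j,u_k)\le2^{-|j-k|/2}\gamma_k$. For a finite set $A\subset\mathbb Z$, subadditivity of $K(2^j,\cdot)$ and \eqref{eq:young} give $\|\sum_{k\in A}u_k\|_E\le C(\sum_{k\in A}\gamma_k^2)^{1/2}$. Hence the partial sums are Cauchy in $E$, and the bound passes to the limit.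
\end{proof}

\begin{lemma}[Analysis]\label{lem:ana}
Every $x\in E$ is a sum $x=\sum_ku_k$, convergent in $E$, with $u_k\in v$ and $\|\gamma\|_2\le6\|x\|_E$. In particular $v$ is dense in $E$.
\end{lemma}

\begin{proof}
Let $x\ne0$ and $K_k=K(2^k,x)>0$, so $K_{k+1}\le2K_k$. Choose $x=a_k+b_k$ with $\|a_k\|_v+2^k\|b_k\|_\infty\le2K_k$. The difference $u_k=a_{k+1}-a_k=b_k-b_{k+1}$ lies in $v$, and its two expressions control the two norms:
\[
\|u_k\|_v\le2K_{k+1}+2K_k\le6K_k,\qquad 2^k\|u_k\|_\infty\le2K_k+K_{k+1}\le4K_k .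
\]
So $\gamma_k\le6\cdot2^{-k/2}K_k$ and $\|\gamma\|_2\le6\|x\|_E$. The partial sums are $a_N-a_{-M}=x-b_N-a_{-M}$. Since $K_k\le2^{k/2}\|x\|_E$, we have $\|b_N\|_\infty\le2\cdot2^{-N/2}\|x\|_E$ and $\|a_{-M}\|_\infty\le\|a_{-M}\|_v\le2\cdot2^{-M/2}\|x\|_E$. Thus the series converges to $x$ in $c_0$. By Lemma~\ref{lem:syn} it converges in $E$, and the limits agree because $\|\cdot\|_\infty\le\|\cdot\|_E$.
\end{proof}

\section{The operator $T$}

\begin{proposition}\label{prop:bdd}
$|B(x,y)|\le72C\|x\|_E\|y\|_E$ for $x,y\in v$. Hence $B$ extends uniquely to a bounded bilinear form on $E\times E$, and $(Tx)(y)=B(x,y)$ defines a bounded linear operator $T:E\to E^*$. It satisfies $(Tx)(x)>0$ for $x\ne0$.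
\end{proposition}

\begin{proof}
Let $x=\sum_ju_j$ and $y=\sum_kw_k$ be as in Lemma~\ref{lem:ana}, with sequences $\gamma,\gamma'$. Both series converge in $\|\cdot\|_\infty$. By Lemma~\ref{lem:B}(iii),(iv), $B$ is $\|\cdot\|_\infty$-continuous on $v$ in each variable when the other is fixed in $v$. Therefore $B(x,y)=\sum_jB(u_j,y)=\sum_j\sum_kB(u_j,w_k)$. The same two bounds give
\[
|B(u_j,w_k)|\le\min(2^{-k},2\cdot2^{-j})\,J(2^j,u_j)J(2^k,w_k)\le2\cdot2^{-|j-k|/2}\gamma_j\gamma_k' ,
\]
since $2^{-\max(j,k)}=2^{-|j-k|/2}2^{-j/2}2^{-k/2}$. By the Cauchy--Schwarz inequality and \eqref{eq:young}, $|B(x,y)|\le2C\|\gamma\|_2\|\gamma'\|_2\le72C\|x\|_E\|y\|_E$. The extension exists because $v$ is dense.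

For $x\in E$ take $x^n\in v$ with $x^n\to x$ in $E$, hence coordinatewise. Lemma~\ref{lem:B}(ii) and Fatou's lemma give
\[
B(x,x)=\lim_nB(x^n,x^n)\ge\tfrac12\Big(x_1^2+\sum_{i\ge1}(x_i-x_{i+1})^2\Big),
\]
and the right side vanishes only if $x=0$.
\end{proof}

\begin{example}
For $z^{(n)}=e_1+e_3+\dots+e_{2n-1}$, Proposition~\ref{prop:bdd} and \eqref{eq:gm} give $n/(72C)\le\|z^{(n)}\|_E^2\le4(2n-1)$. So $\|z^{(n)}\|_E$ has order $\sqrt n$, strictly between $\|z^{(n)}\|_\infty=1$ and $\|z^{(n)}\|_v=2n-1$. The tent $y$ that starts at $y_1=0$, rises to $1$ in $n$ steps of size $1/n$ and returns to $0$ in $n$ more has $B(y,y)=1/n$ and $\|y\|_E\ge1$, so $T$ is not coercive.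
\end{example}

It remains to solve $Tx=\varphi$ for a given $\varphi\in E^*$. We want to run the proof of Lemma~\ref{lem:ana} for the unknown $x$, using only $\varphi$. If $x=a+b$, then $\varphi$ splits into $B(a,\cdot)\in c_0^*$, of norm $\|a\|_v$, and a functional on $v$ of norm about $\|b\|_\infty$. So the substitute for $K(t,x)$ is the least value of $\|\alpha\|_1+t\|\beta\|_{v^*}$ over splittings $\varphi|_v=\alpha+\beta$. The Hahn--Banach theorem identifies this value with a norm of $\varphi$, which Lemma~\ref{lem:syn} can estimate. One difficulty remains: $\beta\in v^*\cong\ell_\infty$ need not come from any $b\in c_0$, since such $b$ give only the convergent sequences $(b_1-b_{i+1})_i$. Differences of consecutive splittings avoid this, because they lie in $\ell_1$, where Lemma~\ref{lem:B}(iii) inverts $T$.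

\begin{proposition}\label{prop:onto}
$T$ maps $E$ onto $E^*$.
\end{proposition}

\begin{proof}
Let $\varphi\in E^*$. On $v$ consider the norms
\[
N_t(y)=t^{-1}J(t,y)=\max(\|y\|_\infty,t^{-1}\|y\|_v),
\]
and let $\kappa_k$ be the norm of $\varphi|_v$ with respect to $N_{2^k}$. It is finite, as $|\varphi(y)|\le2\|\varphi\|\|y\|_v\le2^{k+1}\|\varphi\|N_{2^k}(y)$. Since $N_{2t}\ge\frac12N_t$, we have $\kappa_{k+1}\le2\kappa_k$.

\emph{Step 1: $(2^{-k/2}\kappa_k)_k\in\ell_2(\mathbb Z)$.} Choose $w_k\in v$ with $N_{2^k}(w_k)\le1$ and $\varphi(w_k)\ge\frac12\kappa_k$. Let $\mu_k\ge0$ be finitely supported. The pieces $\mu_k2^{-k/2}w_k$ have $\gamma_k=\mu_kN_{2^k}(w_k)\le\mu_k$, so Lemma~\ref{lem:syn} gives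
\[
\tfrac12\sum_k\mu_k2^{-k/2}\kappa_k\le\varphi\Big(\sum_k\mu_k2^{-k/2}w_k\Big)\le C\|\varphi\|\|\mu\|_2 .
\]
As $\mu$ is arbitrary, $\|(2^{-k/2}\kappa_k)\|_2\le2C\|\varphi\|$. In particular $\kappa_k\le2C\|\varphi\|2^{k/2}$.

\emph{Step 2: splitting $\varphi$.} Give $c_0\oplus v$ the norm $\max(\|y\|_\infty,t^{-1}\|z\|_v)$. Its dual consists of the functionals $(y,z)\mapsto\alpha(y)+\beta(z)$, $\alpha\in\ell_1$, $\beta\in v^*$, with norm $\|\alpha\|_1+t\|\beta\|_{v^*}$. The map $y\mapsto(y,y)$ embeds $(v,N_t)$ isometrically. Taking $t=2^k$ and extending $\varphi|_v$ from the diagonal without increasing its norm, we obtain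
\[
\varphi|_v=\alpha_k+\beta_k,\qquad\|\alpha_k\|_1+2^k\|\beta_k\|_{v^*}=\kappa_k .
\]

\emph{Step 3: the pieces of $x$.} Let $\psi_k=\alpha_{k+1}-\alpha_k\in\ell_1$. On $v$ we also have $\psi_k=\beta_k-\beta_{k+1}$. Hence
\[
\|\psi_k\|_1\le\kappa_{k+1}+\kappa_k\le3\kappa_k,\qquad2^k\|\psi_k\|_{v^*}\le\kappa_k+\tfrac12\kappa_{k+1}\le2\kappa_k .
\]
Let $u_k=\Delta^{-1}\psi_k\in v$. By Lemma~\ref{lem:B}(iii), $B(u_k,\cdot)=\psi_k$ on $v$ and $\|u_k\|_v\le3\kappa_k$. By the lower bound in Lemma~\ref{lem:B}(iv), $2^k\|u_k\|_\infty\le2^{k+1}\|\psi_k\|_{v^*}\le4\kappa_k$. So $J(2^k,u_k)\le4\kappa_k$, and $x=\sum_ku_k$ converges in $E$ by Step~1 and Lemma~\ref{lem:syn}.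

\emph{Step 4: $Tx=\varphi$.} For $y\in v$, continuity of $T$ gives
\[
(Tx)(y)=\lim_{M,N}\sum_{k=-M}^{N-1}\psi_k(y)=\lim_{M,N}\big[\varphi(y)-\beta_N(y)-\alpha_{-M}(y)\big].
\]
Here $|\beta_N(y)|\le2^{-N}\kappa_N\|y\|_v$ and $|\alpha_{-M}(y)|\le\kappa_{-M}\|y\|_\infty$, and both bounds tend to $0$ by the last estimate of Step~1. So $Tx$ and $\varphi$ agree on $v$, which is dense in $E$.
\end{proof}

\section{The bidual}\label{sec:bidual}

In Section~\ref{sec:linear}, a skew operator gave $(T^*)^{-1}T=-\iota$. Summation by parts says that our $T$ is skew up to a shift and a rank-one boundary term, and this term accounts for the one missing dimension.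

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:bdd} and~\ref{prop:onto}, $T$ is bounded, onto, and $(Tx)(x)>0$ for $x\ne0$; the last property makes $T$ injective and monotone. By Lemmas~\ref{lem:E} and~\ref{lem:nonrefl}, $E$ is not reflexive. It remains to show $\dim E^{**}/E\le1$.

Let $(\sigma x)_i=x_{i+1}$. The shift $\sigma$ does not increase $\|\cdot\|_v$ or $\|\cdot\|_\infty$. Applying it to decompositions $x=a+b$ gives $K(t,\sigma x)\le K(t,x)$, so $\sigma$ is a contraction of $E$. For $x,y\in v$, Lemma~\ref{lem:B}(i) says $B(x,y)=x_1y_1-B(y,\sigma x)$. Both sides are bounded bilinear forms on $E\times E$, so the identity holds for $x,y\in E$. With $e_1^*(y)=y_1$ it reads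
\begin{equation}\label{eq:skew}
Tx=x_1e_1^*-T^*\iota\sigma x\qquad(x\in E).
\end{equation}
Since $T$ is an isomorphism, $T^*:E^{**}\to E^*$ is bijective. Let $\omega=(T^*)^{-1}e_1^*$. Given $\xi\in E^{**}$, choose $x\in E$ with $Tx=T^*\xi$. By \eqref{eq:skew}, $T^*\xi=T^*(x_1\omega-\iota\sigma x)$, so $\xi=x_1\omega-\iota\sigma x$. Thus $E^{**}=\iota(E)+\mathbb R\omega$.
\end{proof}

\begin{remark}
The element $\omega$ plays the role of the constant sequence $(1,1,\dots)$. Indeed $B(y,\mathbf 1_n)=y_1-y_{n+1}$ for $y\in v$, hence for $y\in E$ by density. So for every $f=Ty\in E^*$ we have $f(\mathbf 1_n)\to y_1=(T^*\omega)(y)=\omega(f)$; that is, $\iota\mathbf 1_n\to\omega$ weak$^*$.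
\end{remark}

Larger quotients are obtained from $\ell_2$-sums. For a Banach space $X$ and a set $\Gamma$, let $\ell_2(\Gamma;X)$ be the Banach space of families $(x_\gamma)$ in $X$ with norm $(\sum_\gamma\|x_\gamma\|^2)^{1/2}<\infty$. Its dual is $\ell_2(\Gamma;X^*)$, isometrically, under the pairing $\sum_\gamma f_\gamma(x_\gamma)$. Indeed, such a family $(f_\gamma)$ defines a functional of norm at most $\|(f_\gamma)\|$ by the Cauchy--Schwarz inequality; conversely, a functional $F$ restricts to $f_\gamma$ on the $\gamma$-th coordinate, testing on finitely supported families gives $\sum_\gamma\|f_\gamma\|^2\le\|F\|^2$, and those families are dense.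

\begin{proof}[Proof of Theorem~\ref{thm:linear}, converse]
Every real Hilbert space is isometric to $\ell_2(\Gamma)$ for some set $\Gamma$. For $\Gamma=\emptyset$ take $E=\mathbb R$ and $T$ the identity. For $\Gamma\neq\emptyset$ let $(E,T)$ be the pair constructed above, and put $E_\Gamma=\ell_2(\Gamma;E)$ and $T_\Gamma(x_\gamma)=(Tx_\gamma)$. Then $T_\Gamma$ is a bounded linear map of $E_\Gamma$ into $\ell_2(\Gamma;E^*)=E_\Gamma^*$. It is monotone, since $(T_\Gamma x)(x)=\sum_\gamma(Tx_\gamma)(x_\gamma)\ge0$. It is bijective, since the bounded operator $T^{-1}$ applied coordinatewise is its inverse.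

Dualizing once more, $E_\Gamma^{**}=\ell_2(\Gamma;E^{**})$, and the canonical embedding of $E_\Gamma$ is $(x_\gamma)\mapsto(\iota x_\gamma)$, because $\sum_\gamma f_\gamma(x_\gamma)=\sum_\gamma(\iota x_\gamma)(f_\gamma)$. As $\iota$ is an isometry, its image consists of all $(\xi_\gamma)\in E_\Gamma^{**}$ with every $\xi_\gamma\in\iota(E)$. Since $\iota(E)$ is a closed hyperplane of $E^{**}$ that does not contain $\omega$, there is a bounded functional $\rho$ on $E^{**}$ with kernel $\iota(E)$ and $\rho(\omega)=1$. The map $(\xi_\gamma)\mapsto(\rho(\xi_\gamma))$ from $E_\Gamma^{**}$ to $\ell_2(\Gamma)$ is bounded, it is onto because $(c_\gamma\omega)\mapsto(c_\gamma)$, and its kernel is the image of $E_\Gamma$. By the open mapping theorem, $E_\Gamma^{**}/E_\Gamma\cong\ell_2(\Gamma)$.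
\end{proof}

\begin{thebibliography}{9}

\bibitem{CJ}
\emph{A coercive James's weak compactness theorem and nonlinear variational problems},
\texttt{http://webs.um.es/joseori/\allowbreak documentos/\allowbreak articulos/\allowbreak Coercive\%20James.pdf}

\bibitem{Mo}
W.~B.~Moors, \emph{Weak compactness of sublevel sets}, Proc. Amer. Math. Soc. 145 (2017), 3377--3379.

\bibitem{SR}
J.~Saint Raymond, \emph{Weak compactness and variational characterization of the convexity}, Mediterr. J. Math. 10 (2013), 927--940.

\end{thebibliography}
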